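# Powers of the generators of a free topological group

## Discrete spaces: a computation with reduced words

Let $X$ be a set and let $n\ge 2$ be a natural number. In the abstract free group on $X$, send each generator $x$ to its power $x^n$ and extend to a homomorphism $\theta$. This homomorphism is injective. Every element $g\neq e$ of the free group can be written as
$$g=x_1^{k_1}x_2^{k_2}\cdots x_l^{k_l},\qquad l\ge 1,\quad x_i\in X,\quad k_i\in\mathbb Z\setminus\{0\},\quad x_i\ne x_{i+1},$$
and then
$$\theta(g)=x_1^{nk_1}x_2^{nk_2}\cdots x_l^{nk_l}.$$
The exponents $nk_i$ are again nonzero and neighboring letters are still distinct. This is again a nonempty normal form, so $\theta(g)\ne e$.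

Now give the free group the discrete topology. Every subgroup is closed, and every injective homomorphism is a homeomorphism onto its image. So in the discrete world the map $x\mapsto x^n$ extends to a topological isomorphism onto a closed subgroup, and the whole proof is one line about reduced words. In the smallest case, $X$ is a point, the free group is $\mathbb Z$, and $\theta$ is multiplication by $n$ with image $n\mathbb Z$.

What changes when $X$ carries a topology and the free group is topologized accordingly? To ask this properly we need the definition of the free group in the topological setting.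

## Free topological groups and the problem

All spaces $X$ below are Tychonoff (completely regular and Hausdorff) unless said otherwise, and all topological groups are Hausdorff.

**Definition (free topological group).** The (Markov) free topological group over a Tychonoff space $X$ is a topological group $F(X)$ with a continuous mapping $\gamma:X\to F(X)$ such that

1. $\gamma(X)$ algebraically generates $F(X)$;
2. for every continuous mapping $f:X\to G$ to a topological group $G$ there is a continuous homomorphism $\bar f:F(X)\to G$ with $f=\bar f\circ\gamma$.

As usual, $X$ is identified with $\gamma(X)$, and $F(X)$ is algebraically the free group on the set $X$. We also use the standard fact, due to Markov, that $F(X)$ is Hausdorff when $X$ is Tychonoff. The extension $\bar f$ is unique, because $X$ generates $F(X)$.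

**Example.** If $X$ is discrete, then $F(X)$ is discrete. To see this, let $D$ be the abstract free group on $X$ with the discrete topology. The inclusion $X\to D$ is continuous because $X$ is discrete, so it extends to a continuous homomorphism $F(X)\to D$. Algebraically this is the identity of the free group on $X$. Its preimages of points are points, and they are open, so $F(X)$ is discrete. The computation of the first section is therefore exactly the case of discrete $X$.

**Example.** For every $X$, the constant map $X\to\mathbb Z$, $x\mapsto 1$, into the discrete group $\mathbb Z$ is continuous. It extends to a continuous homomorphism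
$$d:F(X)\to\mathbb Z,\qquad d(x_1^{k_1}\cdots x_l^{k_l})=k_1+\dots+k_l, \tag{1}$$
the total exponent. We use it twice below.

Fix $n\ge2$ and put $\varphi(x)=x^n\in F(X)$ for $x\in X$. The map $\varphi:X\to F(X)$ is continuous, being $\gamma$ followed by the $n$-th power map of a topological group. So it extends to a continuous homomorphism $\tilde\varphi:F(X)\to F(X)$. The problem, whose source is "Embedding the free topological group $F(X^n)$ into $F(X)$" (doi:10.1007/s13398-024-01591-2), asks: is $\tilde\varphi$ always a topological isomorphism of $F(X)$ onto a closed subgroup of $F(X)$? The answer is yes.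

**Theorem 1.** Let $X$ be a Tychonoff space, $n\ge 2$ a natural number, and $\varphi(x)=x^n$. Then $\tilde\varphi:F(X)\to F(X)$ is a topological isomorphism of $F(X)$ onto a closed subgroup of $F(X)$.

Two parts are already settled. Continuity of $\tilde\varphi$ is the universal property, and injectivity is algebra, so the computation with normal forms proves it for every $X$. What remains is topological:

- the inverse map $\tilde\varphi(F(X))\to F(X)$, which sends $x_1^{nk_1}\cdots x_l^{nk_l}$ to $x_1^{k_1}\cdots x_l^{k_l}$, must be continuous for the topology that the image inherits from $F(X)$;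
- the image must be closed in $F(X)$.

In the discrete case both were free of charge. In general, nothing in the reduced-word argument speaks about neighborhoods.

## No homomorphism $F(X)\to F(X)$ undoes $x\mapsto x^n$

The definition of $F(X)$ gives us one tool: it produces continuous homomorphisms that start at the whole of $F(X)$. So the natural plan is to obtain the inverse of $\tilde\varphi$ as a restriction. Look for a continuous homomorphism $q:F(X)\to F(X)$ with $q(x^n)=x$ for all $x\in X$. Then $q\circ\tilde\varphi=\mathrm{id}$, the restriction of $q$ to the image is a continuous inverse, and the image is $\{g:\tilde\varphi(q(g))=g\}$, which is closed because $F(X)$ is Hausdorff. Both remaining points would be settled at once.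

The plan stops at the first line. If $q$ existed and $X\neq\emptyset$, then $q(x)^n=q(x^n)=x$, and applying (1) gives $n\cdot d(q(x))=1$ in $\mathbb Z$, which is impossible for $n\ge2$. The generator $x$ has no $n$-th root in $F(X)$, so there is nowhere to send it. Already for a one-point $X$, no endomorphism of $\mathbb Z$ sends $n$ to $1$.

The failure also tells us what would help. The target of $q$ need not be $F(X)$. It may be a larger topological group $W$ that contains a closed copy $\Delta(F(X))$ of $F(X)$, provided that in $W$ each element $\Delta(x)$ has an $n$-th root $r(x)$ depending continuously on $x$. The map $r$ then extends to a continuous homomorphism $\psi:F(X)\to W$ with $\psi(x^n)=r(x)^n=\Delta(x)$. Two things have to be done: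

- check that such a $\psi$, which takes most elements outside $\Delta(F(X))$, is still good enough;
- build $W$.

## Factoring a closed embedding

This section does the first task. The point is to apply the plan above not on all of $G$ but on the part of $G$ that $\psi$ sends into $\Delta(G)$.

**Lemma 1.** Let $G,W$ be Hausdorff topological groups and let $\theta:G\to G$, $\psi:G\to W$ be continuous homomorphisms. Let $\Delta:G\to W$ be a topological isomorphism onto a closed subgroup $\Delta(G)\subset W$. If $\psi\circ\theta=\Delta$, then $\theta$ is a topological isomorphism of $G$ onto a closed subgroup of $G$.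

**Step 1: a continuous left inverse on a closed subgroup.** The purpose is to replace the missing $q$. Put
$$K=\psi^{-1}(\Delta(G)),\qquad p=\Delta^{-1}\circ\psi|_K:K\to G .$$
The set $K$ is a subgroup of $G$, as the preimage of a subgroup under a homomorphism, and it is closed because $\Delta(G)$ is closed in $W$ and $\psi$ is continuous. The map $p$ is a homomorphism. It is continuous because $\Delta$ is a homeomorphism onto $\Delta(G)$, so that $\Delta^{-1}:\Delta(G)\to G$ is continuous. For $g\in G$ we have $\psi(\theta(g))=\Delta(g)\in\Delta(G)$, hence $\theta(g)\in K$ and $p(\theta(g))=\Delta^{-1}(\Delta(g))=g$. So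
$$\theta(G)\subset K,\qquad p\circ\theta=\mathrm{id}_G. \tag{2}$$

**Step 2: $\theta$ is a topological isomorphism onto its image.** By (2), $\theta$ is injective and the inverse of $\theta:G\to\theta(G)$ is the restriction $p|_{\theta(G)}$, which is continuous.

**Step 3: the image is closed.** The purpose is to describe $\theta(G)$ by an equation. We claim
$$\theta(G)=\{k\in K:\theta(p(k))=k\}. \tag{3}$$
If $k$ lies in the right-hand set, then $k=\theta(p(k))\in\theta(G)$. Conversely, if $k=\theta(g)$, then $k\in K$ and $\theta(p(k))=\theta(p(\theta(g)))=\theta(g)=k$ by (2). The right-hand side of (3) is the set where two continuous maps $K\to G$, namely $\theta\circ p$ and the inclusion, coincide. Since $G$ is Hausdorff, this set is closed in $K$. Since $K$ is closed in $G$, the image $\theta(G)$ is closed in $G$. $\blacksquare$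

The equation in (3) cannot be dropped: $K$ may be strictly larger than $\theta(G)$. We shall see this in an example after the proof of Theorem 1.

## Monomial matrices and roots of the diagonal

Now the second task: a group that contains $G$ and in which the elements of $G$ have $n$-th roots. For $n=2$ there is a familiar matrix identity,
$$\begin{pmatrix}0&x\\1&0\end{pmatrix}^2=\begin{pmatrix}x&0\\0&x\end{pmatrix}.$$
It uses only products of entries, with $0$ and $1$ as placeholders, so it makes sense with $x$ in any group $G$. The matrices involved have one entry from $G$ in each row and column and zeros elsewhere. Such a matrix is a diagonal part, an element of $G^2$, times a permutation. The group element $g$ appears as the scalar matrix with diagonal $(g,g)$, and the scalar matrices have square roots given by one explicit formula, visibly continuous in $x$. The topological form of this group is a semidirect product.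

**Definition (semidirect product).** Let a discrete group $S$ act on a topological group $N$ by topological automorphisms. On $N\times S$ with the product topology put
$$(a,s)(b,t)=(a\cdot s(b),\,st). \tag{4}$$
The result is written $N\rtimes S$.

**Lemma 2.** $N\rtimes S$ is a topological group, Hausdorff if $N$ is. The subgroup $N\times\{1\}$ is open and closed, and for $m\ge1$
$$(a,s)^m=\bigl(a\cdot s(a)\cdot s^2(a)\cdots s^{m-1}(a),\ s^m\bigr). \tag{5}$$

**Step 1: the group axioms.** Both $((a,s)(b,t))(c,u)$ and $(a,s)((b,t)(c,u))$ equal $(a\cdot s(b)\cdot st(c),\,stu)$. The identity is $(e,1)$, and $(a,s)^{-1}=(s^{-1}(a^{-1}),s^{-1})$, because $(a,s)(s^{-1}(a^{-1}),s^{-1})=(a\cdot a^{-1},1)$, and in the other order $(s^{-1}(a^{-1}),s^{-1})(a,s)=(s^{-1}(a^{-1})\cdot s^{-1}(a),1)=(e,1)$.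

**Step 2: continuity.** The purpose is to reduce to fixed $s,t$, which is allowed because $S$ is discrete. The sets $(N\times\{s\})\times(N\times\{t\})$ are open and cover the square of $N\rtimes S$. On each of them multiplication is $(a,b)\mapsto(a\cdot s(b),st)$ with $s,t$ fixed, which is continuous since $s$ acts as a continuous automorphism. The sets $N\times\{s\}$ are open and cover $N\rtimes S$, and on each of them inversion is $a\mapsto(s^{-1}(a^{-1}),s^{-1})$, again continuous. A product of Hausdorff spaces is Hausdorff, and $N\times\{1\}$ is clopen because $\{1\}$ is clopen in $S$.

**Step 3: the power formula.** Induct on $m$; the case $m=1$ is trivial. If (5) holds for $m$, multiply it on the right by $(a,s)$: the first coordinate becomes $a\,s(a)\cdots s^{m-1}(a)\cdot s^m(a)$ and the second $s^{m+1}$. $\blacksquare$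

For the problem we take $N=G^n$ and $S=\mathbb Z_n=\langle\sigma\rangle$, discrete, acting by the cyclic shift
$$\sigma(a_1,\dots,a_n)=(a_n,a_1,\dots,a_{n-1}). \tag{6}$$
The shift is a topological automorphism of $G^n$ and $\sigma^n$ acts as the identity, so this is an action of $\mathbb Z_n$. The group $G^n\rtimes\mathbb Z_n$ is the wreath product $G\wr\mathbb Z_n$. For $n=2$, the matrix with rows $(0,x)$ and $(1,0)$ corresponds to $((x,e),\sigma)$, and (5) gives $((x,e),\sigma)^2=((x,e)\cdot(e,x),\sigma^2)=((x,x),1)$.

## The proof of Theorem 1

Let $G=F(X)$ and $W=G^n\rtimes\mathbb Z_n$ with the action (6). By Lemma 2, $W$ is a Hausdorff topological group.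

**Step 1: a closed copy of $G$ in $W$.** We need the map $\Delta$ of Lemma 1. Put $\Delta(g)=((g,\dots,g),1)$. By (4) it is a homomorphism, since $1\in\mathbb Z_n$ acts trivially. It is continuous, and its inverse on the image is the projection to the first coordinate of $G^n$, also continuous. So $\Delta$ is a topological isomorphism onto its image. The diagonal $\{(a_1,\dots,a_n):a_1=\dots=a_n\}$ is an intersection of sets on which two coordinate projections into the Hausdorff space $G$ coincide, so it is closed in $G^n$. Since $G^n\times\{1\}$ is closed in $W$, the subgroup $\Delta(G)$ is closed in $W$.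

**Step 2: continuous $n$-th roots.** We choose where the generators go. Define
$$r:X\to W,\qquad r(x)=((x,e,\dots,e),\sigma). \tag{7}$$
Each coordinate is either the inclusion $X\to G$ or a constant, so $r$ is continuous. Put $a=(x,e,\dots,e)$. By (6), for $0\le j\le n-1$ the element $\sigma^j(a)$ has $x$ in coordinate $j+1$ and $e$ elsewhere. In the product $a\,\sigma(a)\cdots\sigma^{n-1}(a)$, each coordinate is therefore a product of one $x$ and $n-1$ copies of $e$. So (5) gives
$$r(x)^n=\bigl(a\,\sigma(a)\cdots\sigma^{n-1}(a),\ \sigma^n\bigr)=((x,\dots,x),1)=\Delta(x). \tag{8}$$

**Step 3: the factorization.** By the universal property of $F(X)$, the continuous map $r$ extends to a continuous homomorphism $\psi:F(X)\to W$. For $x\in X$,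
$$\psi(\tilde\varphi(x))=\psi(x^n)=r(x)^n=\Delta(x).$$
The homomorphisms $\psi\circ\tilde\varphi$ and $\Delta$ agree on $X$, which generates $F(X)$, so $\psi\circ\tilde\varphi=\Delta$. Lemma 1 with $\theta=\tilde\varphi$ gives Theorem 1. $\blacksquare$

The neighborhoods of $F(X)$ were never described. All the topology went into the universal property, the continuity of the formula (7), and Hausdorffness.

**Example (one point, $n=2$).** Here $G=\mathbb Z$, written additively, and $W=\mathbb Z^2\rtimes\mathbb Z_2$. We have $\psi(1)=((1,0),\sigma)$, hence $\psi(2m)=((m,m),1)$. Then $\psi(2m+1)=((m,m),1)((1,0),\sigma)=((m+1,m),\sigma)$. Thus $K=2\mathbb Z$ and $p(2m)=m$. The homomorphism $\psi$ is defined on all of $\mathbb Z$, and dividing by $2$ is what it does on the part that lands in the diagonal.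

**Example (two points in $X$, $n=2$, and $K\ne\tilde\varphi(G)$).** Let $x\ne y$ in $X$. From (4), $\psi(xy)=((x,e)\cdot\sigma(y,e),1)=((x,y),1)$, which is not on the diagonal, so $xy\notin K$. Further $\psi(y^{-1})=((e,y^{-1}),\sigma)$ and $\psi(x^{-1})=((e,x^{-1}),\sigma)$, whence
$$\psi(xy^{-1})=((xy^{-1},e),1),\qquad \psi(x^{-1}y)=((e,x^{-1}y),1).$$
These two elements commute. So the commutator of $xy^{-1}$ and $x^{-1}y$, namely
$$k=x\,y^{-1}x^{-1}\,y\,y\,x^{-1}y^{-1}x ,$$
lies in the kernel of $\psi$, hence in $K$, and $p(k)=e$. The word is reduced, so $k\ne e$. If $k$ were $\tilde\varphi(g)$, then $g=p(\tilde\varphi(g))=p(k)=e$ and $k=e$, a contradiction. So $k\in K\setminus\tilde\varphi(G)$: the homomorphism $\psi$ is not injective, $K$ is larger than the image, and Step 3 of Lemma 1 does real work.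

## Exponents that vary with the point

Let the exponent now depend on $x$. For a function $\nu:X\to\mathbb Z$ put $\varphi_\nu(x)=x^{\nu(x)}\in F(X)$. When $\varphi_\nu$ is continuous, let $\tilde\varphi_\nu:F(X)\to F(X)$ be its extension to a continuous homomorphism.

**Theorem 2.** Let $X$ be Tychonoff and let $\nu:X\to\mathbb Z$ be any function. The following are equivalent:

1. $\varphi_\nu$ is continuous and its extension $\tilde\varphi_\nu:F(X)\to F(X)$ is injective;
2. $\varphi_\nu$ is continuous and $\tilde\varphi_\nu$ is a topological isomorphism of $F(X)$ onto a closed subgroup of $F(X)$;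
3. $\nu$ is continuous (that is, locally constant) and $\nu(x)\ne0$ for all $x\in X$.

No bound on $\nu$ is required, and Theorem 1 is the case of constant $\nu=n$. For example, on $X=[0,1]$ condition 3 forces $\nu$ to be a nonzero constant. On $X=[0,1]\times\mathbb N$ with $\mathbb N=\{0,1,2,\dots\}$ discrete, the unbounded function $\nu(t,k)=k+1$ satisfies it.

The proof of 3 $\Rightarrow$ 2 should follow Theorem 1, but now one group $W$ and one embedding $\Delta$ must supply roots of several orders at once. To get an $m$-th root of a diagonal element, use a permutation of the coordinates all of whose cycles have length exactly $m$, and put $g$ at one point of each cycle. On a finite index set this needs $m$ to divide the number of coordinates, so a finite index set serves only finitely many $m$. An infinite index set serves all of them.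

**Step 1: 2 implies 1.** A topological isomorphism onto its image is injective.

**Step 2: 1 implies 3.** We read off $\nu$ with the total exponent (1): $d(\varphi_\nu(x))=\nu(x)$, so $\nu=d\circ\varphi_\nu$ is continuous into discrete $\mathbb Z$, that is, locally constant. If $\nu(x)=0$ for some $x$, then $\tilde\varphi_\nu(x)=e=\tilde\varphi_\nu(e)$, while $x\ne e$ because $d(x)=1$. This contradicts injectivity. So $\nu$ has no zeros.

The remaining steps prove that 3 implies 2. Assume 3 and put $G=F(X)$.

**Step 3: continuity of $\varphi_\nu$.** For $k\in\mathbb Z$ the set $X_k=\nu^{-1}(k)$ is clopen. On $X_k$ the map $\varphi_\nu$ is $x\mapsto x^k$, which is continuous. The sets $X_k$ form an open cover, so $\varphi_\nu$ is continuous and $\tilde\varphi_\nu$ exists.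

**Step 4: the group $W$ and the diagonal.** We need one group for all exponents. Let $I=\mathbb N=\{0,1,2,\dots\}$ and let $S=\mathrm{Sym}(I)$ with the discrete topology. Let $S$ act on $G^I$ (product topology) by $(s(b))(i)=b(s^{-1}(i))$. This is an action, since $(s(t(b)))(i)=b(t^{-1}s^{-1}(i))=((st)(b))(i)$. Each $s$ permutes the coordinates, so it is a topological automorphism of $G^I$. By Lemma 2, $W=G^I\rtimes S$ is a Hausdorff topological group. Put $\Delta(g)=((g)_{i\in I},1)$. Exactly as in Theorem 1, $\Delta$ is a continuous homomorphism whose inverse on the image is a coordinate projection. The diagonal of $G^I$ is closed as an intersection of coincidence sets of coordinate projections, and $G^I\times\{1\}$ is closed in $W$. So $\Delta$ is a topological isomorphism of $G$ onto a closed subgroup of $W$.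

**Step 5: continuous $m$-th roots for every $m\ge1$.** Cut $\mathbb N$ into consecutive blocks of length $m$ and rotate each block: for $q\ge0$ and $0\le t<m$ let
$$\sigma_m(qm+t)=\begin{cases}qm+t+1,& t<m-1,\\ qm,& t=m-1.\end{cases}$$
All cycles of $\sigma_m$ have length exactly $m$, and $\sigma_m^m=1$. Let $T_m=\{qm:q\ge0\}$, which contains exactly one point of each cycle. For $g\in G$ let $a_m(g)\in G^I$ have value $g$ on $T_m$ and $e$ off $T_m$, and put
$$r_m(g)=(a_m(g),\sigma_m)\in W .$$
The map $r_m:G\to W$ is continuous, since each coordinate of $a_m$ is the identity map of $G$ or a constant. For $i=qm+t$ and $0\le j<m$ we have $(\sigma_m^j(a_m(g)))(i)=a_m(g)(\sigma_m^{-j}(i))$. The point $\sigma_m^{-j}(i)$ lies in $T_m$ for $j=t$ and for no other $j$ in this range. So exactly one of the $m$ elements $\sigma_m^j(a_m(g))$ has $i$-th coordinate $g$, and the others have $i$-th coordinate $e$. By (5),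
$$r_m(g)^m=\Delta(g)\qquad(g\in G,\ m\ge1). \tag{9}$$

**Step 6: assembling the roots over $X$.** Define $r:X\to W$ by
$$r(x)=\begin{cases}r_k(x),& x\in X_k,\ k>0,\\ r_{|k|}(x)^{-1},& x\in X_k,\ k<0.\end{cases}$$
Since $\nu$ has no zeros, the $X_k$ with $k\ne0$ form a partition of $X$ into clopen sets, and $r$ is continuous on each of them. So $r$ is continuous. For $x\in X_k$ with $k>0$, (9) gives $r(x)^{\nu(x)}=\Delta(x)$. For $k<0$, $r(x)^{k}=(r_{|k|}(x)^{-1})^{k}=r_{|k|}(x)^{|k|}=\Delta(x)$. So
$$r(x)^{\nu(x)}=\Delta(x)\qquad(x\in X). \tag{10}$$

**Step 7: the factorization.** Let $\psi:F(X)\to W$ be the continuous homomorphism extending $r$. By (10), $\psi(\tilde\varphi_\nu(x))=\psi(x)^{\nu(x)}=\Delta(x)$ on $X$, and $X$ generates $F(X)$, so $\psi\circ\tilde\varphi_\nu=\Delta$. Lemma 1 with $\theta=\tilde\varphi_\nu$ gives 2. $\blacksquare$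

## Free objects in other classes of groups

The proof of Theorem 1 used the universal property only once, for the target $W=G^n\rtimes\mathbb Z_n$. If we only ask for extensions into a class $\mathcal V$, it suffices that $\mathcal V$ contains this $W$.

**Theorem 3.** Fix $n\ge2$. Let $\mathcal V$ be a class of Hausdorff topological groups such that $G\in\mathcal V$ implies $G^n\rtimes\mathbb Z_n\in\mathcal V$ (cyclic shift). Let $X$ be a topological space, $F\in\mathcal V$, and $\gamma:X\to F$ a continuous map such that $\gamma(X)$ generates a dense subgroup of $F$ and every continuous map from $X$ to a member $H$ of $\mathcal V$ factors as $h\circ\gamma$ with $h:F\to H$ a continuous homomorphism. Then the continuous homomorphism $\theta:F\to F$ with $\theta(\gamma(x))=\gamma(x)^n$ is a topological isomorphism onto a closed subgroup.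

**Step 1: $\theta$ is well defined.** The map $x\mapsto\gamma(x)^n$ is continuous into $F\in\mathcal V$, so it factors as $\theta\circ\gamma$ with $\theta$ a continuous homomorphism. Two such homomorphisms agree on the dense subgroup generated by $\gamma(X)$, hence everywhere, because $F$ is Hausdorff.

**Step 2: the root map.** Let $W=F^n\rtimes\mathbb Z_n\in\mathcal V$ and $\Delta(g)=((g,\dots,g),1)$. Step 1 of the proof of Theorem 1 used only that $G$ is Hausdorff, so $\Delta$ is a topological isomorphism of $F$ onto a closed subgroup of $W$. The map $x\mapsto((\gamma(x),e,\dots,e),\sigma)$ is continuous into $W\in\mathcal V$, so it equals $\psi\circ\gamma$ for a continuous homomorphism $\psi:F\to W$.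

**Step 3: the factorization.** Computation (8), with $\gamma(x)$ in place of $x$, gives $\psi(\theta(\gamma(x)))=\psi(\gamma(x))^n=\Delta(\gamma(x))$. So $\psi\circ\theta$ and $\Delta$ agree on the subgroup generated by $\gamma(X)$. This subgroup is dense and $W$ is Hausdorff, so $\psi\circ\theta=\Delta$ on $F$. Apply Lemma 1. $\blacksquare$

We check the hypothesis on $\mathcal V$ in several cases. Write $W=G^n\rtimes\mathbb Z_n$; it is Hausdorff by Lemma 2. If $U$ runs over a base of neighborhoods of $e$ in $G$, then the sets $U^n\times\{1\}$ form a base of neighborhoods of the identity in $W$, because $G^n\times\{1\}$ is open in $W$ and every product $U_1\times\dots\times U_n$ contains $U^n$ for some basic $U\subset U_1\cap\dots\cap U_n$. Moreover $s(U^n)=U^n$ for every $s\in\mathbb Z_n$.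

- **All Hausdorff groups.** This is Lemma 2.
- **Compact groups, profinite groups.** As a space, $W$ is $G^n\times\mathbb Z_n$, a finite product of compact spaces, hence compact. If $G$ is profinite, that is, compact and totally disconnected (such as the $p$-adic integers), then $W$ is also totally disconnected.
- **Precompact groups.** A group is precompact if for each neighborhood $U$ of $e$ there is a finite set $E$ with $EU=G$; any subgroup of the circle group is an example, since the circle is covered by finitely many short arcs and one picks a point of the subgroup in each arc that meets it. If $EU=G$, then $(E^n\times\mathbb Z_n)(U^n\times\{1\})=W$, because $(f,s)(u,1)=(f\cdot s(u),s)$, $s(U^n)=U^n$ and $E^nU^n=G^n$.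
- **Balanced (SIN) groups.** These are the groups with a base at $e$ of conjugation-invariant neighborhoods; abelian groups are examples. By (4), $(a,s)(u,1)(a,s)^{-1}=(a\cdot s(u)\cdot a^{-1},1)$. So if $U$ is conjugation-invariant in $G$, then $U^n\times\{1\}$ is conjugation-invariant in $W$.
- **Non-archimedean groups.** These are the groups with a base at $e$ of open subgroups; the $p$-adic integers, with the subgroups $p^k\mathbb Z_p$, are an example. If $U$ runs over such a base in $G$, then the sets $U^n\times\{1\}$ are open subgroups forming a base at the identity of $W$.

So Theorem 3 applies to every pair $(F,\gamma)$ that is free over $X$, in the sense of its statement, with respect to one of these classes: the analogue of Theorem 1 holds for the corresponding free groups.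

## Powers of the points of a subspace

Let $Y\subset X$, let $\langle Y\rangle$ be the subgroup of $F(X)$ generated by $Y$, with the topology inherited from $F(X)$, and let $\tilde\varphi$ be as in Theorem 1. Then $\langle y^n:y\in Y\rangle=\tilde\varphi(\langle Y\rangle)$. Since $\tilde\varphi$ is a homeomorphism onto its image, this subgroup is topologically isomorphic to $\langle Y\rangle$ via $y^n\leftrightarrow y$.

Moreover one of the two is closed in $F(X)$ if and only if the other is. If $\langle Y\rangle$ is closed in $F(X)$, then $\tilde\varphi(\langle Y\rangle)$ is closed in the closed subgroup $\tilde\varphi(F(X))$, hence in $F(X)$. Conversely, $\langle Y\rangle=\tilde\varphi^{-1}(\tilde\varphi(\langle Y\rangle))$ by injectivity, so it is closed if $\tilde\varphi(\langle Y\rangle)$ is.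

In the same way, let $j:F(Y)\to F(X)$ be the natural homomorphism, the extension of the inclusion $Y\to X$. The homomorphism $F(Y)\to F(X)$ extending $y\mapsto y^n$ is $\tilde\varphi\circ j$, as one sees on the generators $y\in Y$. Since $\tilde\varphi$ is a topological embedding, $\tilde\varphi\circ j$ is a topological embedding if and only if $j$ is.
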